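# Large global data for $u_t-\Delta u=|u|^\alpha u$ whose linear heat flow is not bounded

## 1. The heat semigroup, mild solutions, and the set $\mathcal G$

Throughout, $\Omega$ is a bounded smooth domain of $\mathbb R^N$, $N\ge 1$, $\alpha>0$, and
$$f(s)=|s|^\alpha s .$$
This function is odd, $C^1$, with $f'(s)=(1+\alpha)|s|^\alpha$, so the mean value theorem gives
$$|f(a)-f(a')|\le(1+\alpha)\max(|a|,|a'|)^\alpha|a-a'| .\tag{1}$$

**Definition (Dirichlet Laplacian and heat semigroup).** $C_0(\Omega)$ is the Banach space of continuous functions on $\overline\Omega$ that vanish on $\partial\Omega$, with the sup norm $\|\cdot\|_\infty$. The Dirichlet Laplacian $-\Delta$ on $L^2(\Omega)$ has domain $H^2\cap H^1_0$ and a discrete positive spectrum $\lambda_1<\lambda_2\le\cdots$ with eigenfunctions $\varphi_j\in C_0(\Omega)$. We take $\varphi_1>0$ with $\int_\Omega\varphi_1=1$. The semigroup it generates is $(e^{t\Delta})_{t\ge0}$.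

*Example.* For $\Omega=(0,\pi)$: $\lambda_j=j^2$, $\varphi_1(x)=\frac12\sin x$, and $e^{t\Delta}\sin jx=e^{-j^2t}\sin jx$.

We use the following textbook facts, valid on every bounded smooth domain:

- $e^{t\Delta}$ has a symmetric kernel with $0\le p_t(x,y)\le(4\pi t)^{-N/2}e^{-|x-y|^2/4t}$.
- $e^{t\Delta}$ is a contraction on $L^\infty$, maps $L^2$ into $C_0$ for $t>0$, and is a strongly continuous semigroup on $C_0$.

They imply that there is $C'\ge1$, depending on $\Omega$, with
$$\|e^{t\Delta}g\|_\infty\le C'e^{-\lambda_1t}\|g\|_\infty\qquad(t\ge0).\tag{2}$$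
For $t\le1$ this holds with constant $e^{\lambda_1}$ by contraction. For $t\ge1$ the kernel bound gives $\|e^{\frac12\Delta}\|_{L^2\to L^\infty}\le\sup_x\|p_{1/2}(x,\cdot)\|_{L^2}=:K<\infty$, hence $\|e^{t\Delta}g\|_\infty\le Ke^{-\lambda_1(t-\frac12)}\|g\|_{L^2}\le K e^{\lambda_1/2}|\Omega|^{1/2}e^{-\lambda_1t}\|g\|_\infty$.

**Definition (mild solution, maximal time).** For $u_0\in C_0(\Omega)$, a mild solution on $[0,T]$ of
$$u_t-\Delta u=f(u),\qquad u|_{\partial\Omega}=0,\qquad u(0)=u_0\tag{3}$$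
is $u\in C([0,T],C_0(\Omega))$ with $u(t)=e^{t\Delta}u_0+\int_0^te^{(t-s)\Delta}f(u(s))\,ds$.

Mild solutions are unique: if $u,\tilde u$ are bounded by $K$ on $[0,T]$, then (1) gives $\|u(t)-\tilde u(t)\|_\infty\le(1+\alpha)K^\alpha\int_0^t\|u-\tilde u\|_\infty ds$, and Gronwall's lemma gives $u=\tilde u$. Problem (3) is locally well-posed: there is a maximal time $0<T_{u_0}\le\infty$ and a unique classical solution $u\in C([0,T_{u_0}),C_0(\Omega))$, which satisfies the mild formula. The blowup alternative holds: either $T_{u_0}=\infty$, or $T_{u_0}<\infty$ and $\|u(t)\|_\infty\to\infty$ as $t\uparrow T_{u_0}$.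

*Example.* If $v$ solves (3) on $\varepsilon^{-1}\Omega$, then $u(t,x)=\varepsilon^{-2/\alpha}v(t/\varepsilon^2,x/\varepsilon)$ solves (3) on $\Omega$: the terms $u_t$ and $\Delta u$ acquire the factor $\varepsilon^{-2/\alpha-2}$, and $f(u)$ the factor $\varepsilon^{-2(1+\alpha)/\alpha}=\varepsilon^{-2/\alpha-2}$.

**Definition (global data).** $\mathcal G=\{u_0\in C_0(\Omega):T_{u_0}=\infty\}$. Since $f$ is odd, $\mathcal G=-\mathcal G$.

*Example (small data are in $\mathcal G$).* Choose $r_0>0$ with $(2C')^{1+\alpha}r_0^{\alpha}/(\alpha\lambda_1)<1$. If $\|u_0\|_\infty\le r_0$, then $u_0\in\mathcal G$. Indeed, as long as $\|u(s)\|_\infty\le2C'r_0e^{-\lambda_1s}$ on $[0,t]$, the mild formula and (2) give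
$$\|u(t)\|_\infty\le C'e^{-\lambda_1t}\Big(r_0+(2C'r_0)^{1+\alpha}\int_0^\infty e^{-\alpha\lambda_1s}ds\Big)<2C'r_0e^{-\lambda_1t}.$$
The bound is strict at $t=0$ and, by the display, stays strict; by continuity it holds on $[0,T_{u_0})$, and the blowup alternative gives $T_{u_0}=\infty$.

*Example (large positive data are not).* Let $u_0\ge0$, so $u\ge0$ by the maximum principle, and put $y(t)=\int_\Omega u(t)\varphi_1$. Pairing the mild formula with $\varphi_1$ gives $y'=-\lambda_1y+\int u^{1+\alpha}\varphi_1$. Jensen's inequality for the probability measure $\varphi_1dx$ gives $y'\ge y^{1+\alpha}-\lambda_1y$. If $y(0)>\lambda_1^{1/\alpha}$, then $y$ increases, so $y'\ge\delta y^{1+\alpha}$ with $\delta=1-\lambda_1y(0)^{-\alpha}>0$. Thus $(y^{-\alpha})'\le-\alpha\delta$, and $y$ cannot exist for all time. Hence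
$$u_0\in\mathcal G,\ u_0\ge0\quad\Longrightarrow\quad\int_\Omega u_0\varphi_1\le\lambda_1^{1/\alpha}.\tag{4}$$

**Definition (scaled domain and pairing).** For $0<\varepsilon\le1$ let $U=U_\varepsilon=\varepsilon^{-1}\Omega$, let $L=-\Delta$ be the Dirichlet Laplacian on $L^2(U)$, and let $\langle\cdot,\cdot\rangle$ be the integral pairing on $U$. For $h\in L^1(\Omega)$ put $h^\varepsilon(y)=\varepsilon^Nh(\varepsilon y)$. Then
$$\langle g,h^\varepsilon\rangle=\int_\Omega g(x/\varepsilon)h(x)\,dx,\qquad\|h^\varepsilon\|_{L^1(U)}=\|h\|_{L^1(\Omega)} .$$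

*Example.* For $\Omega=(0,\pi)$ we have $U=(0,\pi/\varepsilon)$, the eigenvalues of $L$ are $\varepsilon^2j^2$, and $(\varphi_1)^\varepsilon(y)=\frac\varepsilon2\sin\varepsilon y$. The eigenvalues near $1$ are spaced by about $2\varepsilon$, and about $1/\varepsilon$ of them lie below $1$.

**Definition (functional calculus).** Let $e_j$ be orthonormal eigenfunctions of $L$ with eigenvalues $\ell_j$. For bounded real $F$ on $[0,\infty)$ put $F(L)g=\sum_jF(\ell_j)\langle g,e_j\rangle e_j$. This is a self-adjoint operator on $L^2(U)$ of norm at most $\sup|F|$. Since $U$ is bounded, $L^\infty(U)\subset L^2(U)$, so $F(L)g$ makes sense for $g\in L^\infty(U)$.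

*Example.* $F(\lambda)=e^{-t\lambda}$ gives the heat semigroup. The operator $\cos(\tau\sqrt L)$ solves the wave equation; on $(0,\pi)$, $\cos(\tau\sqrt L)\sin jx=\cos j\tau\,\sin jx=\frac12[\sin j(x+\tau)+\sin j(x-\tau)]$, which shows propagation at speed $1$.

## 2. Is the linear heat flow of a global datum bounded in $t^{-1/\alpha}$?

For nonnegative data the following may be used: there is a constant $M$ such that $u_0\in\mathcal G$ and $u_0\ge0$ imply $\sup_{t>0}t^{1/\alpha}\|e^{t\Delta}u_0\|_\infty\le M$. In words: if the nonlinear solution with nonnegative datum is global, the linear solution with that datum is bounded, in a scale-invariant sense, by a constant that does not depend on the datum. The problem, taken from "Structural Properties of the Set" (https://www.ljll.math.upmc.fr/~cazenave/85.pdf), is whether the sign can be dropped: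

*Is there a constant $M$ such that $\sup_{t>0}t^{1/\alpha}\|e^{t\Delta}u_0\|_\infty\le M$ for all $u_0\in\mathcal G$, including sign-changing $u_0$?*

(The hypothesis is printed there as "$s>0$", evidently a misprint for $\alpha>0$.) The answer is no, for every smooth bounded $\Omega$, every $N\ge1$ and every $\alpha>0$.

**Theorem 1.** There are $\varepsilon_0,c,C,\mu>0$ and $u_0^\varepsilon\in\mathcal G$ for $0<\varepsilon\le\varepsilon_0$ such that the corresponding solutions $u^\varepsilon$ satisfy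
$$\Big|\int_\Omega u_0^\varepsilon\varphi_1\Big|\ge c\,\varepsilon^{-2/\alpha},\qquad\|u^\varepsilon(t)\|_\infty\le C\varepsilon^{-2/\alpha}e^{-\mu t/\varepsilon^2}\quad(t\ge0).$$
Consequently $\|e^{t\Delta}u_0^\varepsilon\|_\infty\ge c\,e^{-\lambda_1t}\varepsilon^{-2/\alpha}$, so for each fixed $t>0$, $\sup_{u_0\in\mathcal G}t^{1/\alpha}\|e^{t\Delta}u_0\|_\infty=\infty$, and no constant $M$ exists.

The consequence is immediate: since $\int\varphi_1=1$ and $\varphi_1>0$, $\|e^{t\Delta}u_0\|_\infty\ge|\int(e^{t\Delta}u_0)\varphi_1|=e^{-\lambda_1t}|\int u_0\varphi_1|$.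

**Theorem 2.** (a) There are $0<c'\le C'$ depending only on $\Omega,\alpha$ with
$$c'e^{-\lambda_1t}R\le\sup\{\|e^{t\Delta}u_0\|_\infty:u_0\in\mathcal G,\ \|u_0\|_\infty\le R\}\le C'e^{-\lambda_1t}R\qquad\forall\,t\ge0,\ R>0.$$

(b) For every $h\in L^1(\Omega)$, $h\ne0$, we have $\sup_{u_0\in\mathcal G}\int_\Omega u_0h=+\infty$. In particular $\sup_{u_0\in\mathcal G}(e^{t\Delta}u_0)(x)=+\infty$ for every $t>0$, $x\in\Omega$. Given $\Lambda>0$, both statements remain true with $\mathcal G$ replaced by the set of $u_0\in\mathcal G$ with $\sup_{t\ge0}e^{\Lambda t}\|u(t)\|_\infty<\infty$.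

Theorem 1 answers the question; Theorem 2 strengthens it and is proved with the same construction.

## 3. Nonnegative data, pure oscillations, and the cube of a trigonometric polynomial

For nonnegative data, (4) already excludes what Theorem 1 asserts: the projection on $\varphi_1$ cannot be large. The one step in (4) that needs the sign is Jensen's inequality, because $f$ is not convex on $\mathbb R$. The failure is real. Take $\alpha=2$ and let $p(r)=\cos r+\cos2r$. Over a period, $p$ has mean $0$, $p^2$ has mean $\frac12+\frac12=1$, and $p^3$ has mean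
$$3\cdot\text{mean}(\cos^2r\cos2r)=3\cdot\text{mean}\big(\tfrac12(1+\cos2r)\cos2r\big)=\tfrac34,$$
the means of $\cos^3r$, $\cos r\cos^22r$ and $\cos^32r$ being zero. Hence the function $\frac15-p$ has mean $\frac15>0$, while its cube has mean $\frac1{125}+\frac35-\frac34=-\frac{71}{500}<0$. The nonlinearity pushes a positive mean down.

To exploit the sign one first needs large global data. Pure oscillations provide them. Let $\Omega=(0,\pi)$, and let $v$ be the global solution with small datum $\delta\sin x$. Let a bar denote the odd $2\pi$-periodic extension. Since $f$ is odd, $f(\bar v)=\overline{f(v)}$; expanding in sine series, $e^{t\Delta}[\bar g(k\,\cdot)]=\overline{(e^{k^2t\Delta}g)}(k\,\cdot)$ for $g\in C_0(0,\pi)$. So $u(t,x)=k^{2/\alpha}\bar v(k^2t,kx)$ is a global mild solution with datum $u_0=\delta k^{2/\alpha}\sin kx$, of size $k^{2/\alpha}$. But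
$$t^{1/\alpha}\|e^{t\Delta}u_0\|_\infty=\delta(k^2t)^{1/\alpha}e^{-k^2t}\le\delta(\alpha e)^{-1/\alpha}$$
for all $k$ and $t$. The quantity in the question is scale invariant, and the linear flow kills the oscillation exactly as fast as the nonlinear flow does. What is missing is a low-frequency component that the linear flow keeps and the nonlinear flow removes.

The nonlinear flow can only remove a mean if $f$ of the oscillation has one. A single harmonic does not: the mean of $f(a\cos r)$ is zero, since $r\mapsto r+\pi$ changes the sign. Two harmonics do, as the cube shows; Lemma 6 proves it for every $\alpha>0$.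

## 4. A mean that the nonlinearity cancels exactly

In the fast variables on $U$, take a small oscillation $p$ of size $\theta$ and frequency of order $1$, together with a slowly varying part $a$. The oscillation decays in time of order $1$ and forces $a$ through the mean of $f(p)$, while $\Delta a$ is tiny because $a$ varies on length $1/\varepsilon$. For $v=a+p$ to decay we choose $a(0)$ as minus the total forcing. This $a(0)$ has a mean of order $\theta^{1+\alpha}$, independent of $\varepsilon$. Back on $\Omega$, the nonlinear solution dies on the time scale $\varepsilon^2$, and the linear one keeps a mean of order $\varepsilon^{-2/\alpha}$ for times of order $1$.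

*A two-variable model.* Let $p'=-p$, $a'=-\delta a+p^2$ with $0<\delta<2$. Then
$$a(t)=e^{-\delta t}\Big(a_0+\frac{p_0^2}{2-\delta}\Big)-\frac{p_0^2}{2-\delta}e^{-2t}.$$
So $a$ decays at the fast rate $2$ exactly when $a_0=-\frac{p_0^2}{2-\delta}$, that is, when $a(t)=-\int_t^\infty e^{\delta(s-t)}p(s)^2ds$: the slow variable is solved backward from infinity. This is the Lyapunov–Perron method.

For the heat equation we must split $v$ into slow and fast modes of $L$, with bounds that do not depend on $\varepsilon$; otherwise the admissible size $\theta$ could shrink with $\varepsilon$. Two things stand in the way. There is no spectral gap uniform in $\varepsilon$, and the nonlinear estimates are in sup norm, while spectral cutoffs are controlled a priori only in $L^2$. The answer to the first is to let the two parts overlap in frequency, and to pay with the superlinearity of $f$. The answer to the second is to use smooth cutoffs $\chi(L)$, bounded on $L^\infty(U)$ by means of finite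 propagation speed.

## 5. Smooth functions of $L$ are bounded on $L^\infty(U)$ uniformly in $\varepsilon$

In what follows, $C,C_1,C_2,\dots$ never depend on $\varepsilon\in(0,1]$ or on the amplitude $\theta\in(0,1]$ introduced in Section 6.

**Lemma 1 (finite propagation speed).** If $h\in L^2(U)$ vanishes a.e. outside $B(x,r)$, $r>0$, then $\cos(\tau\sqrt L)h=0$ a.e. on $\{y\in U:|y-x|>r+|\tau|\}$.

**Proof.** By density and $L^2$-continuity we may take $h\in C_c^\infty(U\cap B(x,r))$, and by evenness $\tau\ge0$. Then $h\in D(L^k)$ for all $k$, so $w(\tau)=\cos(\tau\sqrt L)h$ is smooth in $\tau$ with values in $D(L)$, and $w_{\tau\tau}=\Delta w$, $w_\tau(\tau)\in H^1_0(U)$, $w_\tau(0)=0$. Let $\psi$ be smooth, bounded with bounded derivative, nondecreasing, with $\psi=0$ on $(-\infty,r]$ and $\psi>0$ on $(r,\infty)$. Put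
$$E(\tau)=\tfrac12\int_U\psi(|y-x|-\tau)\,(w_\tau^2+|\nabla w|^2)\,dy .$$
The weight vanishes for $|y-x|\le r+\tau$, in particular near $y=x$, so it is smooth in $y$. Differentiating,
$$E'=\int\psi\,(w_\tau w_{\tau\tau}+\nabla w\cdot\nabla w_\tau)-\tfrac12\int\psi'(w_\tau^2+|\nabla w|^2).$$
Since $\psi w_\tau\in H^1_0$, integration by parts gives $\int\psi\nabla w\cdot\nabla w_\tau=-\int\psi\,\Delta w\,w_\tau-\int\psi'\frac{y-x}{|y-x|}\cdot\nabla w\,w_\tau$. The terms with $\psi$ cancel because $w_{\tau\tau}=\Delta w$, and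
$$E'=-\tfrac12\int\psi'(w_\tau^2+|\nabla w|^2)-\int\psi'\,\tfrac{y-x}{|y-x|}\cdot\nabla w\,w_\tau\le0,$$
because $|\nabla w||w_\tau|\le\frac12(w_\tau^2+|\nabla w|^2)$. Also $E\ge0$, and $E(0)=\frac12\int\psi(|y-x|)|\nabla h|^2=0$. So $E\equiv0$ on $[0,\infty)$, that is, $w_\tau(\sigma)=0$ a.e. on $|y-x|>r+\sigma$ for each $\sigma\ge0$. On $|y-x|>r+\tau$ all the terms of $w(\tau)=h+\int_0^\tau w_\tau(\sigma)d\sigma$ vanish. $\square$

**Lemma 2.** Let $H$ be an even real Schwartz function and $F(\lambda)=e^{-\lambda}H(\sqrt\lambda)$, $\lambda\ge0$. Then for $g\in L^\infty(U)$,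
$$\|F(L)g\|_\infty\le C\|H\|_*\|g\|_\infty,\qquad\|H\|_*=\sum_{k=0}^{N+3}\|H^{(k)}\|_{L^1(\mathbb R)},$$
with $C=C(N)$.

**Proof.** **Step 1: reduction to a kernel.** We turn the claim into an $L^1$ bound. Let $p_t$ be the heat kernel of $U$. Since $F(L)=e^{-L}H(\sqrt L)$ and $H(\sqrt L)$ is self-adjoint,
$$F(L)g(x)=\langle p_1(x,\cdot),H(\sqrt L)g\rangle=\langle K_x,g\rangle,\qquad K_x=H(\sqrt L)p_1(x,\cdot)\in L^2(U).$$
So it suffices to show $\|K_x\|_{L^1}\le C\|H\|_*$ for all $x$.

**Step 2: decay of $K_x$ in $L^2$.** We show that $K_x$ has little mass far from $x$. Write $p_1(x,\cdot)=\sum_{k\ge0}h_k$ with $h_k=p_1(x,\cdot)1_{k\le|x-y|<k+1}$, a finite sum since $U$ is bounded. The shell has volume at most $C(k+1)^{N-1}$, so the Gaussian bound gives $\|h_k\|_{L^2}\le C(k+1)^{(N-1)/2}e^{-k^2/4}\le Ce^{-k^2/8}$. With $\hat H(\tau)=\int H(\xi)e^{-i\tau\xi}d\xi$, evenness gives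
$$H(\sqrt L)=\frac1{2\pi}\int\hat H(\tau)\cos(\tau\sqrt L)\,d\tau,\qquad\|\cos(\tau\sqrt L)\|_{L^2\to L^2}\le1.$$
Let $R\ge0$. By Lemma 1 with $r=k+1$, $\cos(\tau\sqrt L)h_k$ vanishes on $|y-x|\ge R$ if $|\tau|<R-k-1$. With $m=N+1$,
$$\|H(\sqrt L)h_k\|_{L^2(|y-x|\ge R)}\le\frac1{2\pi}\int_{|\tau|\ge R-k-1}|\hat H|\,d\tau\,\|h_k\|_{L^2}\le C\big(1+(R-k-1)_+\big)^{-m}\|(1+|\tau|)^m\hat H\|_{L^1}e^{-k^2/8}.$$
Next, $1+R\le(1+(R-k-1)_+)(k+2)$. This is clear if $R\le k+1$; if $d=R-k-1>0$, the right side is $k+2+d(k+2)\ge k+2+d=R+1$. As $\sum_k(k+2)^me^{-k^2/8}<\infty$, summing over $k$ gives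
$$\|K_x\|_{L^2(|y-x|\ge R)}\le C(1+R)^{-m}\|(1+|\tau|)^m\hat H\|_{L^1}.$$
Finally $(1+|\tau|)^{N+3}|\hat H(\tau)|\le2^{N+3}(\|H\|_{L^1}+\|H^{(N+3)}\|_{L^1})\le C\|H\|_*$, and $N+3=m+2$, so $\|(1+|\tau|)^m\hat H\|_{L^1}\le C\|H\|_*\int(1+|\tau|)^{-2}d\tau\le C\|H\|_*$.

**Step 3: from $L^2$ to $L^1$.** We sum over shells $j\le|x-y|<j+1$ by Cauchy–Schwarz:
$$\|K_x\|_{L^1}\le C\sum_{j\ge0}(j+1)^{(N-1)/2}(1+j)^{-(N+1)}\|H\|_*\le C\|H\|_*,$$
since the exponent is $-\frac{N+3}2\le-2$. $\square$

Now fix the parameters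
$$b=1+\frac\alpha4,\qquad b'=1+\frac\alpha2,\qquad\mu=\frac{1+\frac{3\alpha}4}{1+\alpha}\in\big(\tfrac34,1\big),$$
so that
$$(1+\alpha)\mu=1+\tfrac{3\alpha}4,\qquad(1+\alpha)\mu-b'=\tfrac\alpha4>0.\tag{5}$$
Let $\chi\in C_c^\infty(\mathbb R)$, $0\le\chi\le1$, $\chi=1$ on $[0,1]$, $\chi=0$ outside $(-1,b)$. The fast part $1-\chi(L)$ sees only frequencies $\lambda\ge1>\mu$. The slow part $\chi(L)$ sees only $\lambda<b$. They overlap on $[1,b]$. Solving the slow part backward costs a growth $e^{b's}$, and (5) says that $f(v)=O(e^{-(1+\alpha)\mu s})$ pays for it.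

**Lemma 3.** There is $C_1\ge1$ independent of $\varepsilon$ such that for all $t\ge0$, as operators on $L^\infty(U)$,
$$\text{(i)}\ \|e^{tL}\chi(L)\|\le C_1e^{b't},\qquad\text{(ii)}\ \|e^{-tL}(1-\chi(L))\|\le C_1e^{-\mu t}.$$
Also (iii): for each real $F\in C_c^\infty(\mathbb R)$, $\|F(L)\|\le C_F$ independently of $\varepsilon$.

**Proof.** We apply Lemma 2 each time. By induction on $k$, $\partial_\xi^ke^{a\xi^2}=P_k(a,\xi)e^{a\xi^2}$, where $P_k$ is a combination of monomials $a^i\xi^l$ with $i,l\le k$; hence $|P_k(a,\xi)|\le C(1+|a|)^k(1+|\xi|)^k$.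

(iii) Take $H(\xi)=e^{\xi^2}F(\xi^2)$, which is even, smooth and compactly supported.

(i) Take $H(\xi)=e^{(1+t)\xi^2}\chi(\xi^2)$, supported in $\xi^2\le b$. Then $\|H\|_*\le C(1+t)^{N+3}e^{(1+t)b}\le Ce^{b't}$, since $b'>b$.

(ii) For $t\le2$ the norm is at most $1+\|\chi(L)\|\le C\le Ce^{2\mu}e^{-\mu t}$, by contraction and (iii). For $t\ge2$ take $H(\xi)=e^{-(t-1)\xi^2}(1-\chi(\xi^2))$, an even Schwartz function supported in $|\xi|\ge1$. There $(t-1)\xi^2\ge(t-2)+\xi^2$, and the derivatives of $1-\chi(\xi^2)$ are bounded, so for $k\le N+3$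
$$|H^{(k)}(\xi)|\le C(1+t)^k(1+|\xi|)^ke^{-(t-2)}e^{-\xi^2}.$$
Hence $\|H\|_*\le C(1+t)^{N+3}e^{-t}\le Ce^{-\mu t}$, because $\mu<1$. $\square$

For fixed $\varepsilon$, the range of $\chi(L)$ lies in the finite-dimensional space $V\subset C_0(U)$ spanned by the eigenfunctions of $L$ with eigenvalue $<b$. So $e^{tL}\chi(L)$ maps $L^\infty(U)$ boundedly into $V$ and is norm continuous in $t\in\mathbb R$.

## 6. A Lyapunov–Perron fixed point on $U$

Fix $\kappa>0$ with $\kappa^2>b$ and $\zeta\in C_c^\infty(\Omega)$, $0\le\zeta\le1$, $\zeta\not\equiv0$. For $\theta\in(0,1]$ set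
$$q(y)=\theta\,\zeta(\varepsilon y)(\cos\kappa y_1+\cos2\kappa y_1),\qquad w_0=(1-\chi(L))q\in C_0(U).$$
Since $\|q\|_\infty\le2\theta$, Lemma 3(ii) gives
$$\|e^{-tL}w_0\|_\infty\le2C_1\theta e^{-\mu t}.\tag{6}$$
Let $X=\{v\in C([0,\infty);C_0(U)):\|v\|_X=\sup_te^{\mu t}\|v(t)\|_\infty<\infty\}$, a Banach space, since $v\mapsto e^{\mu t}v$ is an isometry onto the bounded continuous functions $[0,\infty)\to C_0(U)$. Following the model of Section 4, solve the fast part forward and the slow part backward: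
$$\Phi(v)(t)=e^{-tL}w_0+\int_0^te^{-(t-s)L}(1-\chi(L))f(v(s))\,ds-\int_t^\infty e^{(s-t)L}\chi(L)f(v(s))\,ds .$$

**Step 1: $\Phi(v)$ is continuous.** We check that $\Phi(v)\in C([0,\infty);C_0(U))$ for $v\in X$. The maps $s\mapsto f(v(s))$ and $s\mapsto f(v(s))-\chi(L)f(v(s))$ are in $C([0,\infty);C_0(U))$, so the first two terms are continuous by strong continuity of $e^{-tL}$ on $C_0(U)$. The last term is $e^{-tL}|_V\int_t^\infty e^{sL}\chi(L)f(v(s))ds$. By Lemma 3(i) and (5), its integrand is $O(e^{b's-(1+\alpha)\mu s})=O(e^{-\alpha s/4})$, so the integral converges absolutely in $V$ and the term is continuous in $t$.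

**Step 2: $\Phi$ is a contraction.** We find $\theta_0$ independent of $\varepsilon$ for which $\Phi$ has a fixed point. Let $\|v\|_X,\|\tilde v\|_X\le\rho$. Then $|f(v(s))|\le\rho^{1+\alpha}e^{-(1+\alpha)\mu s}$ and, by (1), $|f(v(s))-f(\tilde v(s))|\le(1+\alpha)\rho^\alpha e^{-(1+\alpha)\mu s}\|v-\tilde v\|_X$. Moreover
$$\int_0^te^{-\mu(t-s)}e^{-(1+\alpha)\mu s}ds\le\frac{e^{-\mu t}}{\alpha\mu},\qquad\int_t^\infty e^{b'(s-t)}e^{-(1+\alpha)\mu s}ds=\frac4\alpha e^{-(1+\alpha)\mu t},$$
the second by (5). With $C_2=C_1(\frac1{\alpha\mu}+\frac4\alpha)$, Lemma 3 gives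
$$\|\Phi(v)-e^{-\cdot L}w_0\|_X\le C_2\rho^{1+\alpha},\qquad\|\Phi(v)-\Phi(\tilde v)\|_X\le(1+\alpha)C_2\rho^\alpha\|v-\tilde v\|_X .$$
With (6), $\Phi$ maps $X$ to $X$. Take $\rho=4C_1\theta$ and $\theta\le\theta_0\le1$, where $(1+\alpha)C_2(4C_1\theta_0)^\alpha\le\frac12$. Then the Lipschitz constant is at most $\frac12$, and $2C_1\theta+C_2\rho^{1+\alpha}\le\frac\rho2+\frac\rho{2(1+\alpha)}\le\rho$, so $\Phi$ is a contraction of the closed ball of radius $\rho$ into itself. Its fixed point $v$ satisfies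
$$\|v\|_X\le4C_1\theta,\qquad\|v-e^{-\cdot L}w_0\|_X\le C_2(4C_1\theta)^{1+\alpha}.\tag{7}$$

**Step 3: $v$ is a mild solution.** We recover the forward equation. Put
$$v_0=v(0)=w_0-\int_0^\infty e^{sL}\chi(L)f(v(s))\,ds\in C_0(U).\tag{8}$$
Then $e^{-tL}v_0=e^{-tL}w_0-\int_0^\infty e^{(s-t)L}\chi(L)f(v(s))ds$. Substituting for $e^{-tL}w_0$ in $v=\Phi(v)$, the two slow integrals combine to $\int_0^te^{-(t-s)L}\chi(L)f(v(s))ds$, so
$$v(t)=e^{-tL}v_0+\int_0^te^{-(t-s)L}\big[\chi(L)+1-\chi(L)\big]f(v(s))\,ds=e^{-tL}v_0+\int_0^te^{-(t-s)L}f(v(s))\,ds .$$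

**Step 4: back to $\Omega$.** We obtain elements of $\mathcal G$. If $g\in C_0(U)$, then $e^{t\Delta}[g(\cdot/\varepsilon)](x)=(e^{-(t/\varepsilon^2)L}g)(x/\varepsilon)$. Hence the scaling of Section 1 turns $v$ into a global mild solution $u^\varepsilon(t,x)=\varepsilon^{-2/\alpha}v(t/\varepsilon^2,x/\varepsilon)$ on $\Omega$. By uniqueness it equals the maximal solution as long as the latter exists; being bounded, it excludes blowup. So
$$u_0^\varepsilon(x):=\varepsilon^{-2/\alpha}v_0(x/\varepsilon)\in\mathcal G,\qquad\|u^\varepsilon(t)\|_\infty\le4C_1\theta\,\varepsilon^{-2/\alpha}e^{-\mu t/\varepsilon^2}.\tag{9}$$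

This holds for all $\varepsilon\in(0,1]$ and $\theta\in(0,\theta_0]$. It remains to see that $v_0$ has a mean that does not vanish as $\varepsilon\to0$.

## 7. The mean of $f(e^{-sL}w_0)$ as $\varepsilon\to0$

Let
$$G(s,r)=e^{-\kappa^2s}\cos\kappa r+e^{-4\kappa^2s}\cos2\kappa r,\qquad z(s,y)=\theta\,\zeta(\varepsilon y)\,G(s,y_1),\qquad m(s)=\frac\kappa{2\pi}\int_0^{2\pi/\kappa}f(G(s,r))\,dr .$$

**Lemma 4.** $\|\chi(L)q\|_\infty\le C\varepsilon$, and $\|e^{-sL}w_0-z(s)\|_\infty\le C\varepsilon(1+s)$ for $s\ge0$, where $C$ may depend on $\zeta,\kappa$.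

**Proof.** The point is that $q$ is almost an eigenfunction combination with eigenvalues $\kappa^2,4\kappa^2>b$, which $\chi$ does not see. Put $q_j=\theta\zeta(\varepsilon y)\cos(j\kappa y_1)\in C_c^\infty(U)$, $j=1,2$. Then $(L-j^2\kappa^2)q_j=r_j$ with
$$r_j=-\theta\big[\varepsilon^2(\Delta\zeta)(\varepsilon y)\cos(j\kappa y_1)-2\varepsilon j\kappa(\partial_1\zeta)(\varepsilon y)\sin(j\kappa y_1)\big],\qquad\|r_j\|_\infty\le C\varepsilon .$$
Let $F_j(\lambda)=\chi(\lambda)/(\lambda-j^2\kappa^2)$. As $\chi$ vanishes on $[b,\infty)$ and $j^2\kappa^2>b$, we may set $F_j=0$ near $j^2\kappa^2$; then $F_j\in C_c^\infty(\mathbb R)$ and $F_j(\lambda)(\lambda-j^2\kappa^2)=\chi(\lambda)$ for all $\lambda$. So $\chi(L)q_j=F_j(L)r_j$, and Lemma 3(iii) gives the first claim.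

Next, $z(s)=\sum_je^{-j^2\kappa^2s}q_j$, so $z(0)=q$, $z(s)\in D(L)$, and $z_s+Lz=\sum_je^{-j^2\kappa^2s}r_j$, of sup norm at most $C\varepsilon$. Integrating $\frac d{d\sigma}\big[e^{-(s-\sigma)L}z(\sigma)\big]=e^{-(s-\sigma)L}(z_\sigma+Lz)$ over $[0,s]$ gives $\|z(s)-e^{-sL}q\|_\infty\le C\varepsilon s$. Since $e^{-sL}w_0=e^{-sL}q-e^{-sL}\chi(L)q$ and $\|e^{-sL}\chi(L)q\|_\infty\le C\varepsilon$, the second claim follows. $\square$

**Lemma 5.** For each $s\ge0$ and $h\in L^1(\Omega)$, $\langle f(e^{-sL}w_0),h^\varepsilon\rangle\to\theta^{1+\alpha}m(s)\int_\Omega\zeta^{1+\alpha}h$ as $\varepsilon\to0$.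

**Proof.** By (6) and $|z|\le2\theta$, both functions stay bounded, so (1) and Lemma 4 give
$$|\langle f(e^{-sL}w_0)-f(z(s)),h^\varepsilon\rangle|\le C\varepsilon(1+s)\|h\|_{L^1}\to0 .$$
Since $f$ is homogeneous of degree $1+\alpha$ and $\zeta\ge0$,
$$\langle f(z(s)),h^\varepsilon\rangle=\theta^{1+\alpha}\int_\Omega\zeta^{1+\alpha}(x)h(x)f(G(s,x_1/\varepsilon))\,dx .$$
For a continuous periodic $P$ and $g\in L^1(\Omega)$, $\int g(x)P(x_1/\varepsilon)dx\to\text{mean}(P)\int g$. For a trigonometric polynomial, the constant term gives the limit and the others vanish by the Riemann–Lebesgue lemma; the general case follows by uniform approximation. Apply this with $P=f(G(s,\cdot))$, of period $2\pi/\kappa$, and $g=\zeta^{1+\alpha}h$. $\square$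

**Lemma 6.** $m(s)>0$ for all $s\ge0$. Hence $B:=\int_0^\infty m(s)\,ds\in(0,\infty)$, and $B$ depends only on $\alpha,\kappa$.

**Proof.** Replacing $\kappa r$ by $r$, it suffices to show that for $a,\beta>0$ the mean over a period of $f(a\cos r+\beta\cos2r)$ is positive. The shift $r\mapsto r+\pi$ changes the sign of $\cos r$ and preserves $\cos2r$. Averaging over it, the mean equals that of $\frac12g(\beta\cos2r,a|\cos r|)$, where
$$g(Y,A)=f(Y+A)+f(Y-A)$$
is even in $A$ and odd in $Y$. For $Y,A>0$, $\partial_Ag=(1+\alpha)(|Y+A|^\alpha-|Y-A|^\alpha)>0$, so $g(Y,\cdot)$ is strictly increasing on $[0,\infty)$ for $Y>0$. The shift $r\mapsto r+\frac\pi2$ changes the sign of $\cos2r$, exchanges $\{\cos2r>0\}$ with $\{\cos2r<0\}$, and turns $|\cos r|$ into $|\sin r|$. On $\{\cos2r>0\}$ the values at $r$ and $r+\frac\pi2$ sum to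
$$g(\beta\cos2r,a|\cos r|)+g(-\beta\cos2r,a|\sin r|)=g(\beta\cos2r,a|\cos r|)-g(\beta\cos2r,a|\sin r|)>0,$$
because $|\cos r|>|\sin r|$ there. Integrating over $\{\cos2r>0\}$ gives a positive mean. Finally $m$ is continuous, and $|G(s,r)|\le2e^{-\kappa^2s}$ gives $0<m(s)\le2^{1+\alpha}e^{-(1+\alpha)\kappa^2s}$, so $B$ is finite. $\square$

*Check for $\alpha=2$.* The mean of $(a\cos r+\beta\cos2r)^3$ is $3a^2\beta\cdot\frac14$, as in Section 3. So $m(s)=\frac34e^{-6\kappa^2s}$ and $B=\frac1{8\kappa^2}$.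

## 8. Pairing with $\varphi_1$: proof of Theorem 1

**Step 1: an exact formula for the mean of $v_0$.** We use that $v$ decays faster than the ground state. The function $\varphi^\varepsilon:=(\varphi_1)^\varepsilon$ is an eigenfunction of $L$ with eigenvalue $\varepsilon^2\lambda_1$, and $\|\varphi^\varepsilon\|_{L^1(U)}=1$. Take $\varepsilon$ with $\varepsilon^2\lambda_1\le\frac12<\mu$. Pairing the mild formula with $\varphi^\varepsilon$ and multiplying by $e^{\varepsilon^2\lambda_1t}$,
$$e^{\varepsilon^2\lambda_1t}\langle v(t),\varphi^\varepsilon\rangle=\langle v_0,\varphi^\varepsilon\rangle+\int_0^te^{\varepsilon^2\lambda_1s}\langle f(v(s)),\varphi^\varepsilon\rangle\,ds .$$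
The left side is $O(e^{(\frac12-\mu)t})\to0$, and $\|f(v(s))\|_\infty=O(e^{-(1+\alpha)\mu s})$ with $(1+\alpha)\mu\ge1$ by (5). So
$$\langle v_0,\varphi^\varepsilon\rangle=-\int_0^\infty e^{\varepsilon^2\lambda_1s}\langle f(v(s)),\varphi^\varepsilon\rangle\,ds .\tag{10}$$

**Step 2: replace $v$ by the linear flow of $w_0$.** This makes the integrand computable, at a cost of higher order in $\theta$. By (1), (6) and (7),
$$|f(v(s))-f(e^{-sL}w_0)|\le(1+\alpha)(4C_1\theta)^\alpha e^{-\alpha\mu s}\,C_2(4C_1\theta)^{1+\alpha}e^{-\mu s}.\tag{11}$$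
As $e^{\varepsilon^2\lambda_1s}\le e^{s/2}$ and $(1+\alpha)\mu\ge1$, replacing $f(v(s))$ by $f(e^{-sL}w_0)$ in (10) costs at most
$$(1+\alpha)C_2(4C_1\theta)^{1+2\alpha}\int_0^\infty e^{s/2}e^{-s}ds=C_3\theta^{1+2\alpha}.$$

**Step 3: pass to the limit.** We let $\varepsilon\to0$ with $\theta$ fixed. The remaining integrand is dominated by $C\theta^{1+\alpha}e^{s/2}e^{-(1+\alpha)\mu s}\le C\theta^{1+\alpha}e^{-s/2}$, and for each $s$ it converges by Lemma 5 with $h=\varphi_1$. By dominated convergence and Lemma 6,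
$$\int_0^\infty e^{\varepsilon^2\lambda_1s}\langle f(e^{-sL}w_0),\varphi^\varepsilon\rangle\,ds\to\theta^{1+\alpha}AB,\qquad A=\int_\Omega\zeta^{1+\alpha}\varphi_1>0 .$$
Therefore
$$\limsup_{\varepsilon\to0}\langle v_0,\varphi^\varepsilon\rangle\le-\theta^{1+\alpha}(AB-C_3\theta^\alpha).$$

**Step 4: fix $\theta$, then $\varepsilon_0$.** We make the main term win. The numbers $A,B,C_3$ do not depend on $\theta$, so we may fix $\theta\in(0,\theta_0]$ with $C_3\theta^\alpha\le\frac12AB$. The limsup is then at most $-\frac12\theta^{1+\alpha}AB$. Hence there is $\varepsilon_0>0$ such that $\langle v_0,\varphi^\varepsilon\rangle\le-c$ for all $\varepsilon\le\varepsilon_0$, with $c=\frac14\theta^{1+\alpha}AB>0$. Scaling back,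
$$\int_\Omega u_0^\varepsilon\varphi_1=\varepsilon^{-2/\alpha}\langle v_0,\varphi^\varepsilon\rangle\le-c\,\varepsilon^{-2/\alpha}.$$
With (9) and $C=4C_1\theta$ this proves Theorem 1. In particular, with $t=1$,
$$\sup_{t>0}t^{1/\alpha}\|e^{t\Delta}u_0^\varepsilon\|_\infty\ge c\,e^{-\lambda_1}\varepsilon^{-2/\alpha}\to\infty,$$
so no constant $M$ exists. $\blacksquare$

For small $\varepsilon$ the data $u_0^\varepsilon$ necessarily change sign, by (4) applied to $u_0^\varepsilon$ and to $-u_0^\varepsilon\in\mathcal G$.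

## 9. The two-sided bound at every size $R$: proof of Theorem 2(a)

The upper bound is (2). For the lower bound, let $\Theta_t(R)$ be the supremum in the statement; it is nondecreasing in $R$. Let $c,C,\varepsilon_0$ be as in Theorem 1 and $r_0$ as in the small-data example of Section 1. The choices of $\chi,\kappa,\zeta,\theta$ are made once, depending only on $\Omega,\alpha$.

**Step 1: large $R$.** We use the data of Theorem 1, which exist for all $\varepsilon\in(0,\varepsilon_0]$ and satisfy $\|u_0^\varepsilon\|_\infty\le C\varepsilon^{-2/\alpha}$. For $R\ge R_0:=C\varepsilon_0^{-2/\alpha}$ choose $\varepsilon$ with $C\varepsilon^{-2/\alpha}=R$. Then $\varepsilon\le\varepsilon_0$ and $\Theta_t(R)\ge c\,e^{-\lambda_1t}\varepsilon^{-2/\alpha}=\frac cCe^{-\lambda_1t}R$.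

**Step 2: small $R$.** We use the ground state. For $R\le r_0$ the datum $R\varphi_1/\|\varphi_1\|_\infty$ is in $\mathcal G$, and $\Theta_t(R)\ge e^{-\lambda_1t}R$.

**Step 3: intermediate $R$.** We use monotonicity. If $r_0<R_0$ and $r_0\le R\le R_0$, then $\Theta_t(R)\ge\Theta_t(r_0)\ge e^{-\lambda_1t}r_0\ge\frac{r_0}{R_0}e^{-\lambda_1t}R$. If $R_0\le r_0$ this case is not needed. $\blacksquare$

## 10. Testing against an arbitrary $h\in L^1(\Omega)$: proof of Theorem 2(b)

Let $0\ne h\in L^1(\Omega)$. The function $h$ is no longer an eigenfunction, so (10) is not available; we use formula (8) instead.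

**Step 1: choice of $\zeta$.** We want $\int_\Omega\zeta^{1+\alpha}h\ne0$. Such a $\zeta\in C_c^\infty(\Omega)$, $0\le\zeta\le1$, exists. Otherwise, letting such functions converge boundedly a.e. to $1_D$ for a ball $D\Subset\Omega$ gives $\int_Dh=0$ for all such balls, and Lebesgue differentiation gives $h=0$ a.e. Use this $\zeta$ in Sections 6 and 7.

**Step 2: move the slow cutoff onto $h$.** This replaces the use of the eigenfunction. The operator $e^{sL}\chi(L)$ has finite rank and a bounded symmetric kernel, so it is defined on $L^1(U)$. By duality and symmetry, for $k\in L^1(U)$,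
$$\|e^{sL}\chi(L)k\|_{L^1}=\sup_{\|g\|_\infty\le1}|\langle k,e^{sL}\chi(L)g\rangle|\le C_1e^{b's}\|k\|_{L^1}.$$
Pairing (8) with $h^\varepsilon$,
$$\langle v_0,h^\varepsilon\rangle=\langle w_0,h^\varepsilon\rangle-\int_0^\infty\langle f(v(s)),e^{sL}\chi(L)h^\varepsilon\rangle\,ds .\tag{12}$$

**Step 3: the first term of (12) vanishes in the limit.** It contains only oscillations. By Lemma 4, $\langle w_0,h^\varepsilon\rangle=\langle q,h^\varepsilon\rangle+O(\varepsilon)\|h\|_{L^1}$. Moreover $\langle q,h^\varepsilon\rangle=\theta\int_\Omega\zeta h\,(\cos\frac{\kappa x_1}\varepsilon+\cos\frac{2\kappa x_1}\varepsilon)\,dx\to0$ by the Riemann–Lebesgue lemma.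

**Step 4: the cutoff can be dropped.** On the scale of $\Omega$, $\chi(L)$ tends to the identity. Let $L_\Omega$ be the Dirichlet Laplacian $-\Delta$ on $\Omega$. Since $\varphi_j(\varepsilon\,\cdot)$ is an eigenfunction of $L$ with eigenvalue $\varepsilon^2\lambda_j$, rescaling gives
$$e^{sL}\chi(L)h^\varepsilon=(T_{\varepsilon,s}h)^\varepsilon,\qquad T_{\varepsilon,s}=e^{s\varepsilon^2L_\Omega}\chi(\varepsilon^2L_\Omega),\qquad\|T_{\varepsilon,s}\|_{L^1\to L^1}\le C_1e^{b's}.$$
For each $j$, $T_{\varepsilon,s}\varphi_j=e^{s\varepsilon^2\lambda_j}\chi(\varepsilon^2\lambda_j)\varphi_j\to\varphi_j$ as $\varepsilon\to0$. The span of the $\varphi_j$ is dense in $L^2(\Omega)$, hence in $L^1(\Omega)$. With the norm bound, $T_{\varepsilon,s}h\to h$ in $L^1(\Omega)$ for each $s$. So for each $s$, $\langle f(v(s)),(T_{\varepsilon,s}h)^\varepsilon-h^\varepsilon\rangle\to0$, since $\|f(v(s))\|_\infty\le C$ uniformly in $\varepsilon$. By (5),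
$$|\langle f(v(s)),(T_{\varepsilon,s}h)^\varepsilon\rangle|\le Ce^{-(1+\alpha)\mu s}e^{b's}\|h\|_{L^1}=Ce^{-\alpha s/4}\|h\|_{L^1},$$
and $|\langle f(v(s)),h^\varepsilon\rangle|\le Ce^{-(1+\alpha)\mu s}\|h\|_{L^1}$. By dominated convergence and Step 3,
$$\langle v_0,h^\varepsilon\rangle=-\int_0^\infty\langle f(v(s)),h^\varepsilon\rangle\,ds+o(1).$$

**Step 5: the limit.** We conclude as in Section 8. By (11), replacing $f(v(s))$ by $f(e^{-sL}w_0)$ costs at most $C_3\theta^{1+2\alpha}\|h\|_{L^1}$. The new integrand is dominated by $C\theta^{1+\alpha}e^{-(1+\alpha)\mu s}\|h\|_{L^1}$ and converges by Lemma 5. With Lemma 6,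
$$\limsup_{\varepsilon\to0}\Big|\langle v_0,h^\varepsilon\rangle+\theta^{1+\alpha}B\int_\Omega\zeta^{1+\alpha}h\Big|\le C_3\theta^{1+2\alpha}\|h\|_{L^1}.$$
Fix $\theta\in(0,\theta_0]$ with $C_3\theta^\alpha\|h\|_{L^1}\le\frac12B|\int_\Omega\zeta^{1+\alpha}h|$. Then for small $\varepsilon$
$$\Big|\int_\Omega u_0^\varepsilon h\Big|=\varepsilon^{-2/\alpha}|\langle v_0,h^\varepsilon\rangle|\ge c_h\varepsilon^{-2/\alpha}\to\infty,\qquad c_h=\tfrac14\theta^{1+\alpha}B\Big|\int_\Omega\zeta^{1+\alpha}h\Big|>0 .$$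
Since $\mathcal G=-\mathcal G$, we get $\sup_{u_0\in\mathcal G}\int_\Omega u_0h=+\infty$.

**Step 6: the pointwise statement and the decay.** We specialize $h$ and read off the decay. Let $h$ be the Dirichlet heat kernel of $\Omega$ at time $t$ with pole $x$. It is bounded, so in $L^1(\Omega)$, and nonzero, since its integral against $\varphi_1$ is $e^{-\lambda_1t}\varphi_1(x)>0$. Then $\int_\Omega u_0h=(e^{t\Delta}u_0)(x)$. Finally, given $\Lambda>0$, (9) shows that once $\mu/\varepsilon^2\ge\Lambda$, all the data used, and their negatives, satisfy $\sup_{t\ge0}e^{\Lambda t}\|u(t)\|_\infty<\infty$. So both statements hold with $\mathcal G$ replaced by that smaller set. $\blacksquare$
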